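# Haar measure on a locally compact hypergroup: covering functions by measures

## 1. Discrete hypergroups and the weight $1/(\delta_{\check x}*\delta_x)(\{e\})$

In a group, the product of two points is a point. In a hypergroup, the product of two points $x,y$ is a probability measure $\delta_x*\delta_y$: one multiplies and lands at a random point. A left Haar measure should be a measure that does not change, on average, when one multiplies on the left by a fixed $x$. The question of this lecture is whether such a measure always exists. We begin with the discrete case, where it can be written down.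

Let $K$ be a discrete hypergroup, and write $p(x,y;z)=(\delta_x*\delta_y)(\{z\})$. The precise axioms come in Section 2. In the discrete case they say the following:

* for each $x,y$, $p(x,y;\cdot)$ is a probability vector with finite support;
* the bilinear extension of $*$ is associative;
* there is $e\in K$ with $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$;
* there is an involution $x\mapsto\check x$ with $p(x,y;z)=p(\check y,\check x;\check z)$;
* $p(x,y;e)>0$ if and only if $x=\check y$.

The last condition replaces inverses: $e$ is a *possible* outcome of $\check x*x$, but usually not the only one. A left Haar measure is here a weight $h\ge 0$ on $K$, not identically zero, with $\sum_y h(y)\,p(x,y;z)=h(z)$ for all $x,z$.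

**Proposition 1.** Let $K$ be a discrete hypergroup and $h(x)=1/p(\check x,x;e)$. Then for all $x,y,z\in K$
$$h(y)\,p(x,y;z)=h(z)\,p(\check x,z;y),\tag{1}$$
and $h$ is a left Haar measure.

*Proof.* The number $h(x)$ is finite and positive because $p(\check x,x;e)>0$. Compute the mass at $e$ of $\delta_{\check z}*\delta_x*\delta_y$ in two ways. Bracketed as $(\delta_{\check z}*\delta_x)*\delta_y$, it is $\sum_v p(\check z,x;v)\,p(v,y;e)$, and only $v=\check y$ contributes. Bracketed as $\delta_{\check z}*(\delta_x*\delta_y)$, it is $\sum_v p(x,y;v)\,p(\check z,v;e)$, and only $v=z$ contributes. Hence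
$$\frac{p(\check z,x;\check y)}{h(y)}=\frac{p(x,y;z)}{h(z)} .$$
Since $p(\check z,x;\check y)=p(\check x,z;y)$ by the involution, this is (1). Now fix $x,z$ and sum (1) over $y$. On the right, $p(\check x,z;\cdot)$ has finite support and sum $1$, so $\sum_yh(y)p(x,y;z)=h(z)$. $\square$

**Example 2.** Let $K=\{e,a\}$, $0<\theta\le1$, $\check a=a$ and $\delta_a*\delta_a=\theta\delta_e+(1-\theta)\delta_a$. The algebra is $\mathbb R[T]/(T^2-(1-\theta)T-\theta)$, so it is associative, and the other conditions are visible. Here $h(e)=1$, $h(a)=1/\theta$. Check, for $x=a$: at $z=e$ the sum is $h(a)\theta=1$; at $z=a$ it is $h(e)+h(a)(1-\theta)=1/\theta$.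

**Example 3.** Let $K=\{0,1,2,\dots\}$, $e=0$, $\check n=n$, and
$$p(m,n;k)=\frac{k+1}{(m+1)(n+1)}\quad\text{for }k\in T(m,n)=\{|m-n|,|m-n|+2,\dots,m+n\},$$
and $p(m,n;k)=0$ otherwise. Summing $2\sin t\,\sin((k+1)t)=\cos(kt)-\cos((k+2)t)$ over $k\in T(m,n)$ gives a telescoping sum with value $\cos((m-n)t)-\cos((m+n+2)t)=2\sin((m+1)t)\sin((n+1)t)$. So the functions $\chi_n(t)=\frac{\sin((n+1)t)}{(n+1)\sin t}$ on $(0,\pi)$ satisfy $\chi_m\chi_n=\sum_kp(m,n;k)\chi_k$. They are linearly independent, so $\delta_n\mapsto\chi_n$ turns $*$ into multiplication of functions and $*$ is associative. Letting $t\to0$ gives $\sum_kp(m,n;k)=1$, that is, $\sum_{k\in T(m,n)}(k+1)=(m+1)(n+1)$. Finally $T(0,n)=\{n\}$, and $0\in T(m,n)$ if and only if $m=n$. Proposition 1 gives $h(n)=(n+1)^2$.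

In Examples 2 and 3, $*$ extends to all of $M(K)=\ell^1(K)$ as a bounded bilinear map. The continuity conditions of Section 2 hold. Those about points are empty because $K\times K$ is discrete. For the one about measures, suppose $\mu_i\to\mu$ pointwise with convergence of total masses. If $F$ is finite with $\mu(K\setminus F)<\varepsilon$, then $\mu_i(K\setminus F)\to\mu(K\setminus F)$, so $\limsup\|\mu_i-\mu\|_1\le2\varepsilon$. Thus convergence is in norm, and $*$ is norm continuous.

What changes when $K$ is not discrete? The formula for $h$ is lost: in the additive group $\mathbb R$ we have $(\delta_{-x}*\delta_x)(\{0\})=1$ for all $x$, and the formula returns counting measure, which is infinite on compact intervals. Points must be replaced by functions concentrated near $e$, followed by a limit. But look at the proof: invariance was not attacked directly. It came from the identity (1), which involves *two* points $y,z$. In terms of functions $f=1_{\{z\}}$ and $g=1_{\{y\}}$, (1) says that translation by $x$ and translation by $\check x$ are adjoint to each other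 in $L^2(h)$. This is worth remembering when the direct attack fails in Section 6.

## 2. Jewett's axioms and the two theorems

Let $K$ be a locally compact Hausdorff space, $M(K)$ the space of bounded Radon measures on $K$, $M^+(K)$ the cone of positive ones, and $M_c^+$ the set of those in $M^+(K)$ with compact support. Let $C_c^+$ be the set of nonnegative functions in $C_c(K)$. Write $|\mu|=\mu(K)$ for $\mu\in M^+(K)$. The **cone topology** on $M^+(K)$ is the topology of convergence against all $f\in C_c(K)$ and against the constant $1$. The **Michael (Vietoris) topology** on nonempty compact sets has as a base the collections $\{A: A\subset W,\ A\cap V_j\ne\emptyset\ (j\le n)\}$ with $W,V_1,\dots,V_n$ open. We shall only use that $\{A:A\subset W\}$ is open.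

**Definition (hypergroup).** $K$ is a hypergroup if it carries a bilinear associative convolution $(\mu,\nu)\mapsto\mu*\nu$ on $M(K)$, an element $e\in K$ and a homeomorphism $x\mapsto\check x$ of $K$ such that:

* (H0) $*$ is continuous from $M^+(K)\times M^+(K)$ into $M^+(K)$ in the cone topology;
* (H1) $\delta_x*\delta_y$ is a probability measure with compact support;
* (H2) $(x,y)\mapsto\delta_x*\delta_y$ is continuous into the probability measures with the cone topology;
* (H3) $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous into the nonempty compact sets with the Michael topology;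
* (H4) $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$;
* (H5) $\check{\check x}=x$ and $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$, where $\mu^\vee$ is the image of $\mu$ under $x\mapsto\check x$;
* (H6) $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $x=\check y$.

By (H4), $e\in\operatorname{supp}(\delta_e*\delta_e)$, so (H6) gives $\check e=e$.

**Notation.** We write $f(x*y)=\int f\,d(\delta_x*\delta_y)$, $L_xf(y)=f(x*y)$, $\check f(x)=f(\check x)$, $\{x\}*\{y\}=\operatorname{supp}(\delta_x*\delta_y)$ and $A*B=\bigcup_{a\in A,\,b\in B}\{a\}*\{b\}$. By (H2), $(x,y)\mapsto f(x*y)$ is continuous for $f\in C_c(K)$, and $|f(x*y)|\le\|f\|_\infty$. By (H5),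
$$\check f(x*y)=f(\check y*\check x),\qquad(\{x\}*\{y\})^\vee=\{\check y\}*\{\check x\}.\tag{2}$$

**Definition (Haar measure).** A left Haar measure on $K$ is a nonzero positive Radon measure $\lambda$ with $\int f(x*y)\,d\lambda(y)=\int f\,d\lambda$ for all $x\in K$, $f\in C_c(K)$. A right Haar measure is defined in the same way with $f(y*x)$. We write $\lambda(f)=\int f\,d\lambda$.

**Example 4.** Let $K=[0,\infty)$, $e=0$, $\check x=x$ and $\delta_x*\delta_y=\frac12(\delta_{|x-y|}+\delta_{x+y})$. Extend $f$ to an even function on $\mathbb R$; then $f(x*y)=\frac12(f(x+y)+f(x-y))$. Both bracketings of $\delta_x*\delta_y*\delta_z$ give $\frac14\sum_{\pm,\pm}\delta_{|x\pm y\pm z|}$, so $*$ is associative on points. It extends to $M(K)$ by $\int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu\,d\nu$. For (H0): if $\mu_i\to\mu$, $\nu_i\to\nu$, then $\mu_i\otimes\nu_i\to\mu\otimes\nu$ against $C_c(K\times K)$, because sums of products $a(x)b(y)$ are dense there (with supports in a fixed compact set) and the masses are eventually bounded. The total masses converge too, and then one has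 convergence against bounded continuous functions by the argument in (b) of Lemma 6 below, applied on $K\times K$. The support $\{|x-y|,x+y\}$ depends continuously on $(x,y)$, and it contains $0$ if and only if $x=y$. Lebesgue measure is a Haar measure:
$$\int_0^\infty\tfrac12\big(f(x+y)+f(|x-y|)\big)dy=\tfrac12\Big(\int_x^\infty f+\int_0^xf+\int_0^\infty f\Big)=\int_0^\infty f .$$

The paper "P-Amenable Locally Compact Hypergroups" records that discrete, compact and commutative hypergroups possess a Haar measure, and poses the question for an arbitrary hypergroup. The answer is yes.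

**Theorem A.** Every hypergroup $K$ (axioms (H0)–(H6)) has a left Haar measure $\lambda$. It can be chosen so that
$$\int_K f(x*y)\,g(y)\,d\lambda(y)=\int_K f(y)\,g(\check x*y)\,d\lambda(y)\qquad(x\in K,\ f,g\in C_c(K)).\tag{3}$$

For $f=1_{\{z\}}$, $g=1_{\{y\}}$ in the discrete case, (3) is exactly (1).

**Definition (covering number).** For $\mu\in M_c^+$ and $\varphi\in C_c^+$ put $(\mu*\varphi)(y)=\int\varphi(\check w*y)\,d\mu(w)$. For $f,\varphi\in C_c^+$ with $\varphi(e)>0$ put
$$(f:\varphi)=\inf\{|\mu|:\ \mu\in M_c^+,\ f\le\mu*\varphi\}.$$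

For instance, if $K$ is discrete and $\varphi=1_{\{e\}}$, then $\varphi(\check w*y)=p(\check w,y;e)$ is $0$ for $w\ne y$ and $1/h(y)$ for $w=y$. Hence $f\le\mu*\varphi$ means $\mu(\{y\})\ge h(y)f(y)$ for all $y$, and $(f:\varphi)=\sum_yh(y)f(y)$: the covering number *is* the Haar integral.

"As $\operatorname{supp}\varphi$ shrinks to $\{e\}$" means: for every tolerance there is a neighborhood $U$ of $e$ such that the tolerance is met by all $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$.

**Theorem B.**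

1. The measure $\lambda$ is unique up to a positive factor and has full support. For a nonzero positive Radon measure, left invariance is equivalent to (3). The image $\lambda^\vee$ is a right Haar measure.
2. For every $f\in C_c^+$: $\lambda(\varphi)(f:\varphi)\ge\lambda(f)$ for all $\varphi\in C_c^+$ with $\varphi(e)>0$, and $\lambda(\varphi)(f:\varphi)\to\lambda(f)$ as $\operatorname{supp}\varphi$ shrinks to $\{e\}$. In particular $(f:\varphi)/(f_0:\varphi)\to\lambda(f)/\lambda(f_0)$ for every $f_0\in C_c^+\setminus\{0\}$.

Two textbook facts are used throughout. First, Urysohn's lemma: for $A$ compact inside $V$ open there is $p\in C_c^+$ with $p\le1$, $p=1$ on $A$ and $\operatorname{supp}p\subset V$. Second, Fubini's theorem: for positive Radon measures, the two iterated integrals of a function in $C_c(K\times K)$ agree. Fubini also applies to a continuous integrand that agrees, wherever the measures see it, with its product with a cutoff $a(w)b(y)$, $a,b\in C_c^+$.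

## 3. Convolution of measures, supports, and a substitute for inverses

This section converts the axioms into rules for computing with measures and supports.

**Lemma 5.** If $A,B\subset K$ are compact, then $A*B$ is compact.

*Proof.* Let $(x_i)$ be a net with $x_i\in\{a_i\}*\{b_i\}$, $a_i\in A$, $b_i\in B$. Pass to a subnet with $a_i\to a\in A$, $b_i\to b\in B$. By (H3), for each open $W\supset\{a\}*\{b\}$ we have $x_i\in W$ eventually. Using one relatively compact $W$, a further subnet converges, say to $z$. Then $z\in\overline W$ for *every* open $W\supset\{a\}*\{b\}$. A point outside the compact set $\{a\}*\{b\}$ can be separated from it by disjoint open sets, so it lies outside some such $\overline W$. Hence $z\in\{a\}*\{b\}\subset A*B$. $\square$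

The next lemma says that the convolution of measures is the average of the convolutions of points. The axioms do not say this directly, and (H0) is what makes it true.

**Lemma 6.** For $\mu,\nu\in M^+(K)$ and $f\in C_c(K)$,
$$\int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu(x)\,d\nu(y),\tag{4}$$
and the order of integration may be exchanged. Moreover $y\mapsto\int f(x*y)\,d\mu(x)$ and $x\mapsto\int f(x*y)\,d\nu(y)$ are bounded and continuous.

*Proof.* For finitely supported measures (4) is bilinearity. The extension uses three facts.

**(a) Finitely supported measures are dense in $M^+(K)$.** Let $f_1,\dots,f_n\in C_c(K)$, $\varepsilon>0$ and $C=\bigcup\operatorname{supp}f_i$. Cut the bounded range of $(f_1,\dots,f_n)$ on $C$ into finitely many small Borel pieces and pull back. This partitions $C$ into finitely many nonempty Borel sets $E_j$ on each of which every $f_i$ oscillates by at most $\varepsilon$. Choose $x_j\in E_j$ and put $\mu'=\sum_j\mu(E_j)\delta_{x_j}$, adding $\mu(K\setminus C)\delta_{x_0}$ with some $x_0\notin C$ if $C\ne K$. Then $|\mu'|=|\mu|$ and $|\int f_i\,d\mu-\int f_i\,d\mu'|\le\varepsilon|\mu|$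 for all $i$.

**(b) If $\mu_i\to\mu$ in the cone topology, then $\int h\,d\mu_i\to\int h\,d\mu$ for every bounded continuous $h$.** By inner regularity there is $p\in C_c^+$, $p\le1$, with $\int(1-p)\,d\mu<\varepsilon$. Then $\int(1-p)\,d\mu_i\to\int(1-p)\,d\mu$, and $hp\in C_c(K)$. Splitting $h=hp+h(1-p)$ gives $\limsup|\int h\,d\mu_i-\int h\,d\mu|\le2\varepsilon\|h\|_\infty$.

**(c) The function $h_\mu(y)=\int f(x*y)\,d\mu(x)$ is bounded and continuous.** It is bounded by $\|f\|_\infty|\mu|$. Given $y_0$ and $\varepsilon>0$, take $A$ compact with $\mu(K\setminus A)<\varepsilon$. By joint continuity of $f(x*y)$ and compactness of $A$, $\sup_{x\in A}|f(x*y)-f(x*y_0)|\to0$ as $y\to y_0$. Hence $\limsup_{y\to y_0}|h_\mu(y)-h_\mu(y_0)|\le2\varepsilon\|f\|_\infty$. The function $x\mapsto\int f(x*y)\,d\nu(y)$ is treated in the same way.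

By (H0), the left side of (4) is continuous in $\mu$ and in $\nu$. For finitely supported $\nu$ the right side is continuous in $\mu$ by (b), since each $x\mapsto f(x*y)$ is bounded and continuous. So by (a), (4) holds for all $\mu$ and finitely supported $\nu$. Now fix $\mu$. The right side is $\int h_\mu\,d\nu$, which is continuous in $\nu$ by (b) and (c). So by (a), (4) holds for all $\mu,\nu$. The same argument with the roles of $\mu$ and $\nu$ exchanged gives (4) with the other order of integration. $\square$

**Lemma 7.** For $\mu,\nu\in M_c^+$: $\operatorname{supp}(\mu*\nu)=\operatorname{supp}\mu*\operatorname{supp}\nu$, which is compact, and $|\mu*\nu|=|\mu||\nu|$. Moreover $(\{a\}*\{b\})*\{c\}=\{a\}*(\{b\}*\{c\})$, and for $f\in C_c(K)$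
$$\int f(u*z)\,d(\delta_x*\delta_y)(u)=\int f(x*v)\,d(\delta_y*\delta_z)(v).\tag{5}$$

*Proof.* Let $S=\operatorname{supp}\mu*\operatorname{supp}\nu$, compact by Lemma 5.

*Supports.* If $f\in C_c^+$ vanishes on $S$, then $f(x*y)=0$ for $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, so $\int f\,d(\mu*\nu)=0$ by (4). Every point off $S$ has such an $f$ that is positive at it, so $\operatorname{supp}(\mu*\nu)\subset S$. Conversely, let $z\in\{x\}*\{y\}$ with $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, and let $f\in C_c^+$ with $f(z)>0$. Then $f(x*y)>0$, so $f(x'*y')>0$ for $(x',y')$ in some open $A\times B\ni(x,y)$. Since $\mu(A)>0$ and $\nu(B)>0$, (4) gives $\int f\,d(\mu*\nu)>0$. Hence $z\in\operatorname{supp}(\mu*\nu)$.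

*Mass.* Take $f\in C_c^+$ with $f=1$ on $S$. Then $f(x*y)=1$ for $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, so $|\mu*\nu|=\int f\,d(\mu*\nu)=|\mu||\nu|$ by (4).

*Associativity.* The set identity follows by taking supports in $(\delta_a*\delta_b)*\delta_c=\delta_a*(\delta_b*\delta_c)$. Integrating $f$ against both sides of $(\delta_x*\delta_y)*\delta_z=\delta_x*(\delta_y*\delta_z)$ with (4) gives (5). $\square$

We cannot solve $u=ab$ for $b$, but (H6) lets us locate $b$.

**Lemma 8.** If $u\in\{a\}*\{b\}$, then $b\in\{\check a\}*\{u\}$. Consequently: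

1. for $f\in C_c(K)$, $L_xf\in C_c(K)$, and $L_xf$ vanishes off the compact set $\{\check x\}*\operatorname{supp}f$;
2. if $t\in\{\check w\}*\{y\}$, then $y\in\{w\}*\{t\}$ and $w\in\{y\}*\{\check t\}$.

*Proof.* By (H6) and Lemma 7, $e\in\{\check u\}*\{u\}\subset\{\check u\}*(\{a\}*\{b\})=(\{\check u\}*\{a\})*\{b\}$. So there is $v\in\{\check u\}*\{a\}$ with $e\in\{v\}*\{b\}$. By (H6), $v=\check b$. Therefore $b=\check v\in(\{\check u\}*\{a\})^\vee=\{\check a\}*\{u\}$ by (2).

For 1: if $L_xf(y)\ne0$, some $u\in\{x\}*\{y\}$ lies in $\operatorname{supp}f$, so $y\in\{\check x\}*\{u\}$; the set is compact by Lemma 5. For 2: apply the first statement to $t\in\{\check w\}*\{y\}$, and then to $\check t\in\{\check y\}*\{w\}$. $\square$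

## 4. Covers by measures and the limit functional $I$

On a locally compact group, Haar's covering construction dominates $f$ by a finite sum $\sum_jc_j\,\varphi(s_j^{-1}y)$ and minimizes $\sum c_j$. If $y$ is replaced by $x^{-1}y$, the dominating sum becomes $\sum_jc_j\,\varphi((xs_j)^{-1}y)$, again a sum of translates. On a hypergroup this breaks at once. By (5),
$$L_{\check x}L_{\check s}\varphi(y)=\int\varphi(\check s*u)\,d(\delta_{\check x}*\delta_y)(u)=\int\varphi(t*y)\,d(\delta_{\check s}*\delta_{\check x})(t),$$
and the translate of a translate is an *average* of translates. This is repaired by allowing measures as covers, which is why $(f:\varphi)$ was defined with $\mu\in M_c^+$.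

Two remarks on $(\mu*\varphi)(y)=\int\varphi(\check w*y)\,d\mu(w)$. By (2), for fixed $y$,
$$\varphi(\check w*y)=\check\varphi(\check y*w)=L_{\check y}\check\varphi(w),\tag{6}$$
which is in $C_c(K)$ as a function of $w$, by Lemma 8. And since $\mu*\varphi(y)=\int\varphi(x*y)\,d\mu^\vee(x)$, Lemma 6 shows that $\mu*\varphi$ is bounded and continuous.

**Lemma 9 (translation of covers).** For $\mu\in M_c^+$, $\varphi\in C_c^+$ and $x\in K$, the value $\int(\mu*\varphi)\,d(\delta_{\check x}*\delta_y)$ equals $((\delta_x*\mu)*\varphi)(y)$. Hence, if $f\in C_c^+$ and $f\le\mu*\varphi$, then $L_{\check x}f\le(\delta_x*\mu)*\varphi$.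

*Proof.* Both measures below have compact support and the integrand is continuous, so Fubini applies:
$$\int(\mu*\varphi)\,d(\delta_{\check x}*\delta_y)=\int\!\!\int\varphi(\check w*u)\,d(\delta_{\check x}*\delta_y)(u)\,d\mu(w)=\int\!\!\int\varphi(t*y)\,d(\delta_{\check w}*\delta_{\check x})(t)\,d\mu(w),$$
the last step by (5). By (H5), $\delta_{\check w}*\delta_{\check x}=(\delta_x*\delta_w)^\vee$, so this equals
$$\int\!\!\int\varphi(\check v*y)\,d(\delta_x*\delta_w)(v)\,d\mu(w)=\int\varphi(\check v*y)\,d(\delta_x*\mu)(v),$$
where (4) was applied to the function $v\mapsto\varphi(\check v*y)$, which is in $C_c(K)$ by (6). This is $((\delta_x*\mu)*\varphi)(y)$. The second statement follows by integrating $f\le\mu*\varphi$ against $\delta_{\check x}*\delta_y$; by Lemma 7, $\delta_x*\mu\in M_c^+$. $\square$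

**Lemma 10.** Let $\varphi,\psi\in C_c^+$ with $\varphi(e),\psi(e)>0$, and $f\in C_c^+$. Then $(f:\varphi)<\infty$, and $(f:\varphi)>0$ if $f\ne0$. The map $f\mapsto(f:\varphi)$ is monotone, subadditive and positively homogeneous. Moreover $(f:\varphi)\le(f:\psi)(\psi:\varphi)$.

*Proof.* *Finite.* For each $y_0$ we have $e\in\operatorname{supp}(\delta_{\check y_0}*\delta_{y_0})$ by (H6), so $\varphi(\check y_0*y_0)>0$, and $\varphi(\check y_0*y)\ge c>0$ for $y$ near $y_0$. Cover $\operatorname{supp}f$ by finitely many such neighborhoods, with points $y_j$ and constants $c_j$. Then $\mu=\sum_j(\|f\|_\infty/c_j)\,\delta_{y_j}$ satisfies $f\le\mu*\varphi$.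

*Positive.* The inequality $f\le\mu*\varphi$ implies $\|f\|_\infty\le|\mu|\,\|\varphi\|_\infty$.

*Monotone, subadditive, homogeneous.* If $f_i\le\mu_i*\varphi$ for $i=1,2$, then $f_1+f_2\le(\mu_1+\mu_2)*\varphi$; the rest is immediate.

*Submultiplicative.* Let $f\le\mu*\psi$ and $\psi\le\nu*\varphi$. By Lemma 9, $\psi(\check w*y)=L_{\check w}\psi(y)\le((\delta_w*\nu)*\varphi)(y)$. With $k_y(v)=\varphi(\check v*y)$, integrate over $\mu$ and use (4) twice:
$$f(y)\le\int\!\!\int k_y\,d(\delta_w*\nu)\,d\mu(w)=\int\!\!\int k_y(w*v)\,d\nu(v)\,d\mu(w)=\int k_y\,d(\mu*\nu)=((\mu*\nu)*\varphi)(y).$$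
Since $|\mu*\nu|=|\mu||\nu|$, taking infima gives the claim. $\square$

**The functional $I$.** Fix $f_0\in C_c^+$ with $f_0(e)>0$. For each open neighborhood $U$ of $e$ choose $\varphi_U\in C_c^+$ with $\varphi_U(e)>0$ and $\operatorname{supp}\varphi_U\subset U$. Put
$$I_U(f)=\frac{(f:\varphi_U)}{(f_0:\varphi_U)}\in[0,(f:f_0)]\qquad(f\in C_c^+).$$
The bound is submultiplicativity. Order neighborhoods by reverse inclusion. By Tychonoff's theorem the product of the compact intervals $[0,(f:f_0)]$ over $f\in C_c^+$ is compact, so a subnet of $(I_U)$ converges pointwise on $C_c^+$ to some $I$. All limits over $U$ below are along this subnet. The functional $I$ is monotone, subadditive and positively homogeneous, and $I(f_0)=1$.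

## 5. Locality near $e$ and additivity of $I$

In a group, if $w^{-1}y$ is close to $e$ then $g(w)$ is close to $g(y)$ by uniform continuity. Here is the replacement, in which one *possible* outcome near $e$ is enough.

**Lemma 11 (locality).** Let $g\in C_c(K)$ and $\varepsilon>0$. There is a neighborhood $U$ of $e$ such that $(\{\check w\}*\{y\})\cap U\ne\emptyset$ implies $|g(w)-g(y)|\le\varepsilon$. Any smaller neighborhood then also works.

*Proof.* Suppose not, and fix a compact neighborhood $N$ of $e$. For every open neighborhood $U\subset N$ of $e$ there are $w_U,y_U$ and $t_U\in(\{\check w_U\}*\{y_U\})\cap U$ with $|g(w_U)-g(y_U)|>\varepsilon$. One of $w_U,y_U$ lies in $C=\operatorname{supp}g$. By Lemma 8, $y_U\in\{w_U\}*\{t_U\}$ and $w_U\in\{y_U\}*\{\check t_U\}$, so both lie in the compact set $C\cup C*N\cup C*\check N$. Pass to a subnet with $w_U\to w_0$ and $y_U\to y_0$; then $|g(w_0)-g(y_0)|\ge\varepsilon$.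

Suppose $e\notin\{\check w_0\}*\{y_0\}$. Choose a compact neighborhood $N_1$ of $e$ disjoint from this compact set. By (H3), eventually $\{\check w_U\}*\{y_U\}\subset K\setminus N_1$. This contradicts $t_U\in U\subset N_1$, which holds eventually. So $e\in\{\check w_0\}*\{y_0\}$, and (H6) gives $w_0=y_0$, contradicting $|g(w_0)-g(y_0)|\ge\varepsilon$. $\square$

Next: if $\mu$ covers $f$, then, up to $\varepsilon$, the reweighted measure $h\mu$ covers $hf$.

**Lemma 12 (localized covers).** Let $g\in C_c(K)$ be real-valued, $M\in\mathbb R$ with $h:=M+g\ge0$, $\varepsilon>0$, and let $U$ be as in Lemma 11 for $g,\varepsilon$. If $\varphi\in C_c^+$ with $\operatorname{supp}\varphi\subset U$, $\mu\in M_c^+$ and $0\le f\le\mu*\varphi$, then $hf\le((h+\varepsilon)\mu)*\varphi$.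

*Proof.* We have $h(y)f(y)\le\int h(y)\,\varphi(\check w*y)\,d\mu(w)$. If $\varphi(\check w*y)\ne0$, then $\{\check w\}*\{y\}$ meets $\operatorname{supp}\varphi\subset U$, so $h(y)\le h(w)+\varepsilon$. $\square$

**Lemma 13.** $I$ is additive on $C_c^+$.

*Proof.* Only $I(f_1)+I(f_2)\le I(f_1+f_2)$ is missing. We split one cover of (almost) $f_1+f_2$ into covers of $f_1$ and $f_2$.

**Step 1: continuous fractions.** Let $\delta,\varepsilon>0$, let $p\in C_c^+$ be $1$ on $\operatorname{supp}f_1\cup\operatorname{supp}f_2$, and put $F=f_1+f_2+\delta p$. Define $g_i=f_i/F$ on the open set $\{p>0\}$ and $g_i=0$ on the open set $K\setminus\operatorname{supp}f_i$. These sets cover $K$ and the definitions agree on the overlap, so $g_i\in C_c^+$. Moreover $g_iF=f_i$ and $g_1+g_2\le1$.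

**Step 2: splitting the cover.** For $U$ so small that Lemma 11 holds for $g_1,g_2$ with $\varepsilon$, choose $\mu\in M_c^+$ with $F\le\mu*\varphi_U$ and $|\mu|\le(F:\varphi_U)+\varepsilon(f_0:\varphi_U)$. Lemma 12 with $M=0$ gives $f_i=g_iF\le((g_i+\varepsilon)\mu)*\varphi_U$, so
$$(f_1:\varphi_U)+(f_2:\varphi_U)\le\int(g_1+g_2+2\varepsilon)\,d\mu\le(1+2\varepsilon)|\mu|.$$

**Step 3: limits.** Divide by $(f_0:\varphi_U)$ and pass to the limit:
$$I(f_1)+I(f_2)\le(1+2\varepsilon)(I(F)+\varepsilon)\le(1+2\varepsilon)\big(I(f_1+f_2)+\delta I(p)+\varepsilon\big).$$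
Let $\varepsilon\to0$ and $\delta\to0$, with $p$ fixed. $\square$

So $I$ extends to a positive linear functional on $C_c(K)$, and by the Riesz representation theorem $I(f)=\lambda(f)$ for a positive Radon measure $\lambda$. It is nonzero because $\lambda(f_0)=1$. What remains is invariance.

## 6. Subinvariance, and a functional showing that it is too weak

By Lemma 9, if $\mu$ covers $f$, then $\delta_x*\mu$ covers $L_{\check x}f$, and $|\delta_x*\mu|=|\mu|$. Hence $(L_{\check x}f:\varphi)\le(f:\varphi)$, and since $x$ is arbitrary,
$$I(L_xf)\le I(f)\qquad(x\in K,\ f\in C_c^+).\tag{7}$$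
In a group one finishes by applying (7) to $L_xf$ and $x^{-1}$, since $L_{x^{-1}}L_xf=f$. In a hypergroup $L_{\check x}L_xf$ is only an average of translates of $f$. In Example 4, for instance, $L_xL_xf=\frac12(f+L_{2x}f)$. Applying (7) twice gives $I(L_{\check x}L_xf)\le I(L_xf)\le I(f)$, and no lower bound for $I(L_xf)$ appears.

Nor can cleverer use of (7) alone help: there is a nonzero positive linear functional satisfying (7) that is not invariant. In Example 3 put $J(f)=\sum_n(n+1)f(n)$. The condition $k\in T(m,n)$ is symmetric in $m,n,k$, and $T(m,k)$ has $\min(m,k)+1$ elements. So for $f\ge0$ with finite support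
$$J(L_mf)=\sum_n(n+1)\sum_{k\in T(m,n)}\frac{(k+1)f(k)}{(m+1)(n+1)}=\sum_k(k+1)\,\frac{\min(m,k)+1}{m+1}\,f(k)\le J(f).$$
For $f=1_{\{0\}}$ and $m=1$ the left side is $\frac12$ and $J(f)=1$. So positivity, additivity and (7) do not imply invariance, and one must extract more from the covers.

The discrete proof suggests what to look for: the identity (1) with two points. The functional $J$ violates its analogue. If $k\in T(m,n)$, then for $f=1_{\{k\}}$ and $g=1_{\{n\}}$ we get $J(g\,L_mf)=(n+1)p(m,n;k)=\frac{k+1}{m+1}$, while $J(f\,L_mg)=\frac{n+1}{m+1}$.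

## 7. The two-function inequality and the proof of Theorem A

Cover $f$ almost optimally by $\mu$. Then $\delta_x*\mu$ covers $L_{\check x}f$. Instead of its whole mass, look at the part weighted by $g$: it covers $g\,L_{\check x}f$, and its mass is $\int g\,d(\delta_x*\mu)=\int L_xg\,d\mu$. This is the mass of the measure $(L_xg)\mu$, which covers $f\,L_xg$. So the comparison is between $I(g\,L_{\check x}f)$ and $I(f\,L_xg)$. The problem is that a cover's mass bounds a covering number only from above, while we need $\int L_xg\,d\mu$ to be *not much larger* than the covering number of $f\,L_xg$. That follows from almost-optimality: if the part of $\mu$ weighted by $L_xg$ were wasteful, the complementary part could not make up for it.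

**Lemma 14.** For $f,g\in C_c^+$ and $x\in K$,
$$I(g\cdot L_{\check x}f)\le I(f\cdot L_xg).\tag{8}$$

*Proof.* **Step 1: one cover for everything.** Let $\varepsilon>0$, $G=L_xg\in C_c^+$ and $M=\|G\|_\infty$. For $U$ so small that Lemma 11 holds for both $g$ and $G$ with this $\varepsilon$, choose $\mu\in M_c^+$ (depending on $U$) with $f\le\mu*\varphi_U$ and $|\mu|\le(f:\varphi_U)+\varepsilon(f_0:\varphi_U)$.

**Step 2: the translated cover, weighted by $g$.** By Lemma 9, $L_{\check x}f\le(\delta_x*\mu)*\varphi_U$. By Lemma 12 with $h=g$, $g\,L_{\check x}f\le((g+\varepsilon)(\delta_x*\mu))*\varphi_U$. By (4), $\int g\,d(\delta_x*\mu)=\int g(x*w)\,d\mu(w)=\int G\,d\mu$, and $|\delta_x*\mu|=|\mu|$. Hence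
$$(g\,L_{\check x}f:\varphi_U)\le\int G\,d\mu+\varepsilon|\mu|.\tag{9}$$

**Step 3: the complementary part of the original cover.** By Lemma 12 with $h=M-G\ge0$, $(M-G)f\le((M-G+\varepsilon)\mu)*\varphi_U$, so
$$((M-G)f:\varphi_U)\le M|\mu|-\int G\,d\mu+\varepsilon|\mu|.\tag{10}$$

**Step 4: the unknown $\int G\,d\mu$ cancels.** Adding (9) and (10),
$$(g\,L_{\check x}f:\varphi_U)+((M-G)f:\varphi_U)\le(M+2\varepsilon)|\mu|.$$
Divide by $(f_0:\varphi_U)$ and pass to the limit:
$$I(g\,L_{\check x}f)+I((M-G)f)\le(M+2\varepsilon)(I(f)+\varepsilon).$$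
Let $\varepsilon\to0$. Since $(M-G)f+Gf=Mf$ with both terms in $C_c^+$, Lemma 13 gives $I(g\,L_{\check x}f)\le M\,I(f)-I((M-G)f)=I(Gf)$. $\square$

*Proof of Theorem A.* **Step 1: the inequality is an equality.** Apply (8) with $(\check x,g,f)$ in place of $(x,f,g)$: $I(f\,L_xg)\le I(g\,L_{\check x}f)$. With (8) itself,
$$I(f\,L_xg)=I(g\,L_{\check x}f)\qquad(f,g\in C_c^+,\ x\in K).$$
With the names $f$ and $g$ exchanged, this is (3) for nonnegative functions. Both sides of (3) are linear in $f$ and in $g$, so (3) holds for all $f,g\in C_c(K)$.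

**Step 2: (3) implies invariance.** We choose $g$ so that both occurrences of $g$ disappear. Let $f\in C_c^+$ and $x\in K$. Choose $g\in C_c^+$ with $g=1$ on the compact set $\{\check x\}*\operatorname{supp}f$. By Lemma 8, $L_xf$ vanishes off this set, so $g\,L_xf=L_xf$. For $y\in\operatorname{supp}f$ we have $\{\check x\}*\{y\}\subset\{g=1\}$, so $L_{\check x}g(y)=1$; hence $f\,L_{\check x}g=f$. By (3),
$$\int f(x*y)\,d\lambda(y)=\int g\,L_xf\,d\lambda=\int f\,L_{\check x}g\,d\lambda=\int f\,d\lambda .$$
By linearity this holds for all $f\in C_c(K)$. Since $\lambda$ is a nonzero positive Radon measure, it is a left Haar measure. $\blacksquare$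

Step 2 used about $\lambda$ only that it is a positive Radon measure satisfying (3).

## 8. Full support, uniqueness, and the limit of the covering ratios

We prove Theorem B. Let $\lambda$ and $m$ be *any* left Haar measures.

**Step 1: Haar measure bounds covers from below.** If $f,\varphi\in C_c^+$, $\mu\in M_c^+$ and $f\le\mu*\varphi$, then
$$\lambda(f)\le\int\!\!\int\varphi(\check w*y)\,d\lambda(y)\,d\mu(w)=|\mu|\,\lambda(\varphi).\tag{11}$$
To see this, integrate $f(y)\le\int\varphi(\check w*y)\,d\mu(w)$ against $\lambda$ and exchange the integrals. Fubini applies because the integrand is continuous and, for $w\in\operatorname{supp}\mu$, it vanishes unless $y$ lies in the compact set $\operatorname{supp}\mu*\operatorname{supp}\varphi$ (Lemma 8). The inner integral is then $\lambda(\varphi)$ by invariance.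

**Step 2: full support.** Let $\varphi\in C_c^+$ with $\varphi(z)>0$ for some $z$; we show $\lambda(\varphi)>0$. For $y\in K$ pick $w\in\{y\}*\{\check z\}$. By Lemma 8, $\check z\in\{\check y\}*\{w\}$, that is, $z\in\{\check w\}*\{y\}$ by (2). So $\varphi(\check w*y)>0$, and $\varphi(\check w*\cdot)$ is bounded below by a positive constant near $y$. By compactness of its support, every $f\in C_c^+$ satisfies $f\le\mu*\varphi$ for some finitely supported $\mu\ge0$. Choose $f$ with $\lambda(f)>0$. Then (11) gives $\lambda(\varphi)>0$.

**Step 3: uniqueness.** The plan is to compute one double integral in two ways, for $\varphi$ concentrated near $e$. Let $f\in C_c^+$, $C=\operatorname{supp}f$, $N$ a compact neighborhood of $e$, $C'=C\cup C*\check N$ and $\varepsilon>0$. Let $U\subset N$ be as in Lemma 11 for $f,\varepsilon$, and let $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$.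

If $\varphi(\check w*y)\ne0$, some $t\in\{\check w\}*\{y\}$ lies in $\operatorname{supp}\varphi\subset N$, so $y\in\{w\}*N$ and $w\in\{y\}*\check N$ by Lemma 8. If in addition one of $w,y$ lies in $C$, then $w\in C'$ and $y\in C\cup C*N$. So $f(y)\varphi(\check w*y)$ and $f(w)\varphi(\check w*y)$ are continuous with compact support in $(w,y)$, and Fubini applies to both. By (6) and invariance of $m$, $\int\varphi(\check w*y)\,dm(w)=\int\check\varphi(\check y*w)\,dm(w)=m(\check\varphi)$. By invariance of $\lambda$, $\int\varphi(\check w*y)\,d\lambda(y)=\lambda(\varphi)$. Hence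
$$\iint f(y)\varphi(\check w*y)\,d\lambda(y)\,dm(w)=m(\check\varphi)\,\lambda(f),\qquad\iint f(w)\varphi(\check w*y)\,d\lambda(y)\,dm(w)=\lambda(\varphi)\,m(f).$$
Moreover $|f(y)-f(w)|\,\varphi(\check w*y)\le\varepsilon\,1_{C'}(w)\,\varphi(\check w*y)$. Indeed, if neither $w$ nor $y$ is in $C$ the left side is $0$. Otherwise, if $\varphi(\check w*y)\ne0$, then $w\in C'$ and Lemma 11 applies. Integrating the right side first in $y$, then in $w$, gives $\varepsilon\,\lambda(\varphi)\,m(C')$. Subtract the two identities and divide by $\lambda(\varphi)$, which is positive by Step 2: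
$$\Big|\frac{m(\check\varphi)}{\lambda(\varphi)}\,\lambda(f)-m(f)\Big|\le\varepsilon\,m(C').\tag{12}$$
Here $C'$ does not depend on $\varepsilon$. Apply (12) to one $f_0\in C_c^+$ with $\lambda(f_0)>0$. It follows that $m(\check\varphi)/\lambda(\varphi)\to\kappa:=m(f_0)/\lambda(f_0)$ as $\operatorname{supp}\varphi$ shrinks to $\{e\}$. Then (12) for general $f$ gives $m(f)=\kappa\,\lambda(f)$. So $m=\kappa\lambda$, and $\kappa>0$ by Step 2. Taking $m=\lambda$ we also obtain
$$\frac{\lambda(\check\varphi)}{\lambda(\varphi)}\to1\qquad\text{as }\operatorname{supp}\varphi\text{ shrinks to }\{e\}.\tag{13}$$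

**Step 4: equivalence with (3).** A nonzero positive Radon measure satisfying (3) is left invariant by Step 2 of the proof of Theorem A. Conversely, a left Haar measure is a multiple of the one in Theorem A, by Step 3, and therefore satisfies (3).

**Step 5: right Haar measure.** For $f\in C_c(K)$, by (2) and invariance of $\lambda$,
$$\int f(y*x)\,d\lambda^\vee(y)=\int f(\check y*x)\,d\lambda(y)=\int\check f(\check x*y)\,d\lambda(y)=\lambda(\check f)=\lambda^\vee(f).$$
This proves part 1 of Theorem B.

**Step 6: asymptotics of covering numbers.** The lower bound $\lambda(\varphi)(f:\varphi)\ge\lambda(f)$ follows from (11) by taking the infimum over $\mu$. For the upper bound we use $\lambda$ itself, reweighted, as a cover. Let $f,C,N$ be as in Step 3 and $\varepsilon>0$. Let $p\in C_c^+$ be $1$ on $C*\check N$, let $U\subset N$ be as in Lemma 11 for $f,\varepsilon$, and let $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$. If $y\in C$ and $\varphi(\check w*y)\ne0$, then $w\in C*\check N$ and $f(y)\le f(w)+\varepsilon p(w)$. Therefore,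 for $y\in C$,
$$\lambda(\check\varphi)\,f(y)=\int f(y)\,\varphi(\check w*y)\,d\lambda(w)\le\int\varphi(\check w*y)\,(f+\varepsilon p)(w)\,d\lambda(w),$$
where the equality is (6) and invariance. For $y\notin C$ the left side is $0$ and the inequality is trivial. Since $\check\varphi(e)=\varphi(e)>0$, Step 2 gives $\lambda(\check\varphi)>0$. So $\lambda(\check\varphi)^{-1}(f+\varepsilon p)\lambda\in M_c^+$ is an admissible cover of $f$, and $(f:\varphi)\le\lambda(\check\varphi)^{-1}(\lambda(f)+\varepsilon\lambda(p))$. With (13),
$$\lambda(f)\le\lambda(\varphi)(f:\varphi)\le\frac{\lambda(\varphi)}{\lambda(\check\varphi)}\big(\lambda(f)+\varepsilon\lambda(p)\big)\longrightarrow\lambda(f)+\varepsilon\lambda(p).$$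
Here $p$ does not depend on $\varepsilon$, and $\varepsilon>0$ is arbitrary, so $\lambda(\varphi)(f:\varphi)\to\lambda(f)$.

**Step 7: ratios.** Let $f_0\in C_c^+\setminus\{0\}$. By Step 2, $\lambda(f_0)>0$. Dividing the limits of Step 6 for $f$ and for $f_0$ gives $(f:\varphi)/(f_0:\varphi)\to\lambda(f)/\lambda(f_0)$. $\blacksquare$
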